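\title{An exact formula for the variance of the number of zeros of a stationary Gaussian process}

\begin{abstract}
Let $X$ be a stationary centered Gaussian process on the line whose covariance function $C$ is of class $C^2$, is normalized by $C(0)=1=-C''(0)$, and satisfies Geman's condition. We prove that, unless $C=\cos$, the variance $V(T)$ of the number of zeros of $X$ in $[0,T]$ grows linearly in $T$ if and only if $C+C''\in L^2(\mathbb R)$. No mixing or spectral regularity assumption is made; this confirms a conjecture of Assaf, Buckley and Feldheim. The proof rests on an exact formula that writes $V(T)$ as a bounded term plus $2\int_0^T(T-t)R(t)\,dt$, where $R$ is explicit, nonnegative and comparable to $(C+C'')^2$. The formula also shows that $V(T)/T$ has a limit, and it gives a lower bound for $V(T)$ with the optimal constant.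
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection{Setting}

Let $X=(X_t)_{t\in\mathbb R}$ be a real stationary centered Gaussian process: its finite-dimensional distributions are centered Gaussian, and $\mathbb E[X_sX_{s+t}]=C(t)$ does not depend on $s$. The covariance function $C$ is even, and $C(t)=\int e^{i\lambda t}\,\mu(d\lambda)$ for a finite positive symmetric measure $\mu$, the \emph{spectral measure} of $X$. We assume that $C$ is of class $C^2$ and, after rescaling amplitude and time, that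
\[
C(0)=1,\qquad C''(0)=-1 .
\]
Fatou's lemma applied to $2\varepsilon^{-2}(1-C(\varepsilon))=\int 2\varepsilon^{-2}(1-\cos\lambda\varepsilon)\,\mu(d\lambda)$ shows that $\int\lambda^2\,d\mu<\infty$. We may therefore differentiate twice under the integral sign:
\begin{equation}\label{eq:spectral}
\int d\mu=\int\lambda^2\,d\mu=1,\qquad C'(t)=\int i\lambda e^{i\lambda t}\,\mu(d\lambda),\qquad C''(t)=-\int\lambda^2e^{i\lambda t}\,\mu(d\lambda).
\end{equation}
Hence $|C|\le1$ and $|C''|\le1$; as $C'(0)=0$, also $|C'(t)|\le|t|$ and $1-C(t)\le t^2/2$; and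
\begin{equation}\label{eq:taylor}
C(t)=1-\tfrac12t^2+o(t^2),\qquad C'(t)=-t+o(t)\qquad(t\to0).
\end{equation}
Since $\mathbb E|X_t-X_s|^4=3\,(2-2C(t-s))^2\le3|t-s|^4$, Kolmogorov's continuity criterion gives a version of $X$ with continuous paths, and we always use it. We further assume \emph{Geman's condition}
\begin{equation}\label{eq:geman}
\int_0^\varepsilon\frac{C''(t)-C''(0)}{t}\,dt<\infty\qquad\text{for some }\varepsilon>0 .
\end{equation}
The integrand is nonnegative because $C''\ge-1$. The condition concerns short distances only, and it holds whenever $C$ is of class $C^3$. These assumptions are in force throughout the paper.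

Let $N_T$ be the number of zeros of $X$ in $[0,T]$, and let $V(T)=\operatorname{Var}(N_T)$. The mean of $N_T$ is $T/\pi$ for every such process (Lemma~\ref{lem:count}). The variance is finite by \eqref{eq:geman}, a fact that we recover along the way, and it depends on the whole of $C$. If the zeros in disjoint intervals were independent, $V$ would be additive, hence proportional to $T$. We call the variance \emph{linear} if there are constants $0<c_1\le c_2<\infty$ with $c_1T\le V(T)\le c_2T$ for all large $T$, and \emph{sub-linear} if $\liminf_{T\to\infty}V(T)/T=0$. For which $C$ is the variance linear?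

\subsection{Two examples and a conjecture}

A first guess comes from a symmetry. Changing the sign of $X$ on one of two distant intervals reverses the correlations between the intervals and moves no zero. So the covariance of the two zero counts should be of second order in these correlations, and one expects linear variance when they are square integrable, say $C,C''\in L^2$. Two periodic processes show that not all correlations count alike. In both, $\xi,\zeta,\xi_0$ are independent standard Gaussians and $(\xi,\zeta)=\rho(\cos\theta,\sin\theta)$, so that $\theta$ is uniform on the circle and $\mathbb P(\rho>x)=e^{-x^2/2}$ for $x\ge0$.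

\begin{example}\label{ex:cos}
Let $C=\cos$, that is, $\mu=\frac12(\delta_1+\delta_{-1})$. The process $\xi\cos t+\zeta\sin t=\rho\cos(t-\theta)$ has this covariance, hence the law of $X$. Its zero set is $U+\pi\mathbb Z$ with $U$ uniform on $[0,\pi)$. For $T=k\pi+s$ with $0\le s<\pi$, the count $N_T$ is $k$ plus a Bernoulli variable of parameter $s/\pi$. Since $\arcsin(\cos s)=\frac\pi2-s$ and $\cos T=\pm\cos s$,
\[
V(T)=\frac s\pi\Big(1-\frac s\pi\Big)=\frac14-\Big(\frac12-\frac s\pi\Big)^2=\frac14-\frac{\arcsin^2(\cos T)}{\pi^2}.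
\]
The correlations do not decay, yet the variance is bounded.
\end{example}

\begin{example}\label{ex:quadratic}
Let $C(t)=\frac12+\frac12\cos(\sqrt2\,t)$, realized by $\sqrt2\,X_t=\xi_0+\rho\cos(\sqrt2\,t-\theta)$. Each period, of length $\tau=\sqrt2\,\pi$, contains two zeros if $\rho>|\xi_0|$ and none if $\rho<|\xi_0|$. The first event has probability $p=\mathbb E e^{-\xi_0^2/2}=1/\sqrt2$. So $N_T$ differs by at most $2$ from $2\lfloor T/\tau\rfloor$ times a Bernoulli variable of parameter $p$, and $V(T)/T^2\to4p(1-p)/\tau^2=(\sqrt2-1)/\pi^2$.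
\end{example}

In the first example all spectral mass sits at the frequencies $\pm1$, whose oscillations have exactly the mean density $1/\pi$ of zeros; in the second it sits elsewhere, and the density of zeros is random. This suggests discounting the spectral measure near $\pm1$. By \eqref{eq:spectral},
\begin{equation}\label{eq:h}
h(t):=C(t)+C''(t)=\int e^{i\lambda t}(1-\lambda^2)\,\mu(d\lambda),
\end{equation}
so $h$ does not see atoms at $\pm1$. The function $h$ is continuous and even, and $h\equiv0$ if and only if $C=\cos$, because $\cos$ is the only solution of $C''=-C$ with $C(0)=1$, $C'(0)=0$.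

The problem is posed in \cite{VL}, where the following results are quoted. (i) The variance is sub-linear only if $C=\cos$. (ii) If $\mu$ has an $L^2$ density in a neighborhood of $\pm1$, then the variance is linear if and only if $C+C''\in L^2(\mathbb R)$, if and only if $C,C''\in L^2(\mathbb R)$. (iii) (Assaf, Buckley and Feldheim \cite{ABF}) Under the mixing condition $\limsup_{t\to\infty}(|C(t)|+|C'(t)|)<1$, the variance is linear if and only if $C+C''\in L^2(\mathbb R)$. The conjecture of Assaf, Buckley and Feldheim \cite{ABF} is that this last equivalence holds in all generality, the degenerate case $C=\cos$ excepted. We prove it, without using (i)--(iii).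

\begin{theorem}\label{thm:main}
Let $C\ne\cos$. The variance is linear if and only if $h=C+C''\in L^2(\mathbb R)$. More precisely, with the function $R\ge0$ defined in \eqref{eq:R} below:
\begin{enumerate}
\item[(a)] If $h\in L^2$, then $V(T)/T\to2\int_0^\infty R\,dt\in(0,\infty)$, and this limit is at least $\pi^{-2}\int_0^\infty h^2\,dt$.
\item[(b)] If $h\notin L^2$, then $V(T)/T\to\infty$. If in addition $|C(\tau)|=1$ for some $\tau>0$, then $V(T)/T^2$ has a limit in $(0,\infty)$.
\end{enumerate}
If $C=\cos$, then $V(T)=\frac14-\pi^{-2}\arcsin^2(\cos T)\le\frac14$.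
\end{theorem}

The last sentence is Example~\ref{ex:cos}; there $h=0\in L^2$, which is why this case must be excluded.

\begin{example}\label{ex:atom}
For $0<a<1$ let $C(t)=a\cos t+(1-a)e^{-t^2/2}$. Then $h(t)=(1-a)t^2e^{-t^2/2}\in L^2$, so the variance is linear, although $C\notin L^2$. The measure $\mu$ has atoms at $\pm1$, so (ii) does not apply, and $\limsup(|C|+|C'|)=a\sqrt2$, so (iii) does not apply when $a\ge1/\sqrt2$.
\end{example}

\subsection{The exact formula}

Put $Q=1-C^2-C'^2$. At a point $t>0$ with $|C(t)|<1$ define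
\begin{equation}\label{eq:vc}
v=1-\frac{C'^2}{1-C^2}=\frac{Q}{1-C^2},\qquad c=-C''-\frac{CC'^2}{1-C^2}=Cv-h .
\end{equation}
Given $X_0=X_t=0$, the slopes of $X$ at $0$ and at $t$ have variance $v$ and covariance $c$; Lemma~\ref{lem:slopes} makes this precise and shows that $v\ge0$ and $|c|\le v$. In particular, $v=0$ forces $c=0$ and $h=0$. When $v>0$, the conditional correlation of the slopes is
\[
r=\frac cv=C-\frac hv\in[-1,1],
\]
so $h$ measures the gap between the correlation $C$ of the values and the conditional correlation $r$ of the slopes. Next let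
\[
m(r)=\sqrt{1-r^2}+r\arcsin r,\qquad D(r,x)=m(r)-m(x)-(r-x)\arcsin x\qquad(|r|\le1,\ |x|<1).
\]
The function $m$ is even, $m'=\arcsin$ and $m''(u)=(1-u^2)^{-1/2}$. So $m$ is convex, $m\le m(1)=\pi/2$, and $D(r,x)\ge0$ is the height of the graph of $m$ at $r$ above its tangent line at $x$. Finally set
\begin{equation}\label{eq:R}
R(t)=\frac1{\pi^2}\,\frac{v}{\sqrt{1-C^2}}\,D(r,C)\ \ge0\quad\text{if }v>0,\qquad R(t)=0\quad\text{if }v=0 .
\end{equation}

\begin{theorem}\label{thm:formula}
If $T>0$ and $|C|<1$ on $(0,T)$, then
\begin{equation}\label{eq:formula}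
V(T)=\frac14-\frac{\arcsin^2C(T)}{\pi^2}+2\int_0^T(T-t)R(t)\,dt ,
\end{equation}
and $\int_0^\delta R\,dt<\infty$ for small $\delta>0$. Moreover
\begin{equation}\label{eq:bounds}
\frac{h^2}{2\pi^2}\ \le\ R\ \le\ \frac2{3\pi^2}\,\frac{h^2}{1-C^2-C'^2},
\end{equation}
the upper bound at points where $1-C^2-C'^2>0$.
\end{theorem}

The term $\frac14-\pi^{-2}\arcsin^2C(T)$ lies in $[0,\frac14]$; it is the whole variance in Example~\ref{ex:cos}, where $v=0$. The formula also describes growth beyond the linear regime. Write
\[
H(T)=\int_0^T(T-t)\,h(t)^2\,dt .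
\]

\begin{theorem}\label{thm:growth}
\begin{enumerate}
\item[(a)] If $|C|<1$ on $(0,\infty)$, then $V(T)\ge\pi^{-2}H(T)$ for all $T$. The constant $\pi^{-2}$ is optimal: if $C,C',C''\to0$ at infinity and $h\notin L^2$, then $V(T)\sim\pi^{-2}H(T)$ as $T\to\infty$, and such processes exist.
\item[(b)] If $\limsup_{t\to\infty}(C^2+C'^2)<1$, then $V(T)\asymp H(T)$ as $T\to\infty$; that is, $V(T)/H(T)$ stays between two positive constants for large $T$.
\end{enumerate}
\end{theorem}

The hypothesis in (b) is weaker than the mixing condition in (iii), since $C^2+C'^2\le(|C|+|C'|)^2$.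

Section~\ref{sec:idea} finds and proves the identity behind \eqref{eq:formula}, Section~\ref{sec:moments} computes the first two moments of $N_T$, and Section~\ref{sec:formula} proves Theorem~\ref{thm:formula}. Section~\ref{sec:spectral} controls the denominator in \eqref{eq:bounds}, and Section~\ref{sec:growth} proves Theorems~\ref{thm:main} and~\ref{thm:growth}.

\section{Completing the square}\label{sec:idea}

At $t>0$ with $|C(t)|<1$ put
\begin{equation}\label{eq:K}
K(t)=\frac{v\,m(r)}{\pi^2\sqrt{1-C^2}}\quad\text{if }v>0,\qquad K(t)=0\quad\text{if }v=0 .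
\end{equation}
This is the density of pairs of zeros at distance $t$: the Kac--Rice formula (Proposition~\ref{prop:KR}) states that $\mathbb E[N_T(N_T-1)]=2\int_0^T(T-t)K(t)\,dt$ if $|C|<1$ on $(0,T)$. Since $\mathbb EN_T=T/\pi$ and $T^2=2\int_0^T(T-t)\,dt$, this gives
\begin{equation}\label{eq:VK}
V(T)=\frac T\pi+2\int_0^T(T-t)\Big(K(t)-\frac1{\pi^2}\Big)dt .
\end{equation}
Two features make \eqref{eq:VK} hard to use. The integrand has no fixed sign, so its size does not decide the growth of the integral. And the integral can cancel the term $T/\pi$ to leading order, as it does in Example~\ref{ex:cos}, so that not even a linear lower bound is visible.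

\subsection{Weak correlations}

Suppose that at some point $t$ the numbers $C,C',C''$ are all at most $\eta$ in absolute value, with $\eta$ small. Then $v=1-C'^2+O(\eta^4)$, $r=-C''+O(\eta^3)$, $m(r)=1+\frac12C''^2+O(\eta^4)$ and $(1-C^2)^{-1/2}=1+\frac12C^2+O(\eta^4)$, so that
\[
\pi^2K-1=\tfrac12C^2+\tfrac12C''^2-C'^2+O(\eta^4).
\]
The quadratic form is indefinite. Completing the square and using $CC''+C'^2=(\frac12C^2)''$, we get
\begin{equation}\label{eq:second}
\pi^2K-1=\tfrac12h^2-\big(\tfrac12C^2\big)''+O(\eta^4).
\end{equation}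
A second derivative, integrated against $T-t$, leaves only boundary terms; what accumulates is $\frac12h^2$. This explains the conjecture, but the error term is of no use when the correlations are not small. We therefore look for an exact version of \eqref{eq:second}.

\subsection{The exact identity}

We seek a function $G$ on $(-1,1)$ such that, with $g=G(C)$, the quantity $\pi^2K-1+g''$ vanishes wherever $h$ does. By \eqref{eq:vc}, $C'^2=(1-v)(1-C^2)$, and $C''=h-C$, so
\begin{equation}\label{eq:chain}
g''=G'(C)\,C''+G''(C)\,C'^2=(h-C)\,G'(C)+(1-v)(1-C^2)\,G''(C).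
\end{equation}
If $h=0$, then $r=C$ and $\pi^2K=v\,m(C)/\sqrt{1-C^2}$. Treat $x=C$ and $v$ as independent variables. The expression $\pi^2K-1+g''$ is then affine in $v$, and it vanishes identically if and only if
\begin{equation}\label{eq:G}
(1-x^2)G''(x)-xG'(x)=1,\qquad(1-x^2)G''(x)=\frac{m(x)}{\sqrt{1-x^2}} .
\end{equation}
The first equation says that $G(\cos t)$ has second derivative $1$; it is what Example~\ref{ex:cos} requires, since there $K=0$. Subtracting the two equations gives $xG'=m(x)/\sqrt{1-x^2}-1=x\arcsin x/\sqrt{1-x^2}$, so that $G=\frac12\arcsin^2$ up to a constant. These are two equations for one function, and they are compatible: for $G=\frac12\arcsin^2$,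
\[
G'(x)=\frac{\arcsin x}{\sqrt{1-x^2}},\qquad(1-x^2)G''(x)=1+\frac{x\arcsin x}{\sqrt{1-x^2}}=\frac{m(x)}{\sqrt{1-x^2}},
\]
and both equations in \eqref{eq:G} hold. Also $G(x)=\frac12x^2+O(x^4)$, in agreement with \eqref{eq:second}. For $h\neq0$, the term $hG'(C)$ in \eqref{eq:chain} supplies the tangent line of $m$ at $C$, and this is where the sign of $R$ comes from.

\begin{lemma}\label{lem:identity}
Let $g=\frac12\arcsin^2C$. On the open set $\{t>0:|C(t)|<1\}$ the function $g$ is of class $C^2$, the functions $K$ and $R$ are continuous, and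
\begin{equation}\label{eq:identity}
K-\frac1{\pi^2}=R-\frac{g''}{\pi^2}.
\end{equation}
\end{lemma}

\begin{proof}
The function $g$ is $C^2$ because $C$ is. By \eqref{eq:chain} and \eqref{eq:G},
\[
g''=hG'(C)+\big[(1-C^2)G''(C)-CG'(C)\big]-v(1-C^2)G''(C)=1+\frac{h\arcsin C-v\,m(C)}{\sqrt{1-C^2}} .
\]
If $v>0$, then $h=-v(r-C)$, and with \eqref{eq:K}
\[
\pi^2K-1+g''=\frac{v\,m(r)-v\,m(C)-v(r-C)\arcsin C}{\sqrt{1-C^2}}=\frac{v\,D(r,C)}{\sqrt{1-C^2}}=\pi^2R .
\]
If $v=0$, then $h=0$, so $g''=1$ and $K=R=0$, and \eqref{eq:identity} holds again. The function $K$ is continuous where $v>0$, and also where $v=0$, because $0\le K\le v/(2\pi\sqrt{1-C^2})$. Then $R$ is continuous by \eqref{eq:identity}.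
\end{proof}

\section{The first two moments of the number of zeros}\label{sec:moments}

We use only the continuity of the paths. Zeros are counted through sign changes on dyadic grids, and derivatives are replaced by difference quotients.

\subsection{Gaussian facts}

Let $(U,W)$ be a centered Gaussian vector with covariance blocks $\Sigma_{UU},\Sigma_{UW},\Sigma_{WU},\Sigma_{WW}$ and $\Sigma_{UU}$ invertible. Then
\begin{equation}\label{eq:regression}
W=MU+Z,\qquad M=\Sigma_{WU}\Sigma_{UU}^{-1},\qquad\operatorname{Cov}(Z)=\Sigma_{WW}-\Sigma_{WU}\Sigma_{UU}^{-1}\Sigma_{UW},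
\end{equation}
where $Z$ is centered Gaussian, uncorrelated with $U$ and therefore independent of $U$. Each coordinate of $Z$ has variance at most that of the corresponding coordinate of $W$.

\begin{lemma}\label{lem:gauss}
Let $(A,B)$ be centered Gaussian with variances $v>0$ and covariance $rv$, $|r|\le1$. Then $\mathbb P(AB<0)=\frac1\pi\arccos r$ and $\mathbb E|AB|=\frac{2v}\pi m(r)$.
\end{lemma}

\begin{proof}
Take $v=1$ and $\alpha=\arccos r\in[0,\pi]$. With $(\xi,\zeta)=\rho(\cos\theta,\sin\theta)$ standard Gaussian in the plane, $(A,B)$ has the law of $(\xi,\ \xi\cos\alpha+\zeta\sin\alpha)=\rho(\cos\theta,\cos(\theta-\alpha))$. So $AB=\frac12\rho^2(\cos\phi+\cos\alpha)$, where $\phi=2\theta-\alpha$ modulo $2\pi$ is uniform on $[-\pi,\pi]$ and independent of $\rho$, and $\mathbb E\rho^2=2$. The bracket is negative exactly when $|\phi|>\pi-\alpha$, which has probability $\alpha/\pi$. Moreover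
\[
\mathbb E|AB|=\frac1\pi\Big(\int_0^{\pi-\alpha}-\int_{\pi-\alpha}^\pi\Big)(\cos\phi+\cos\alpha)\,d\phi=\frac2\pi\Big(\sin\alpha+\Big(\frac\pi2-\alpha\Big)\cos\alpha\Big)=\frac2\pi m(r).
\]
\end{proof}

\subsection{Zeros as limits of sign changes}

Fix $T>0$ and let $\varepsilon_n=T2^{-n}$. The \emph{cells of level $n$} are the intervals $[(j-1)\varepsilon_n,j\varepsilon_n]$, $1\le j\le2^n$, and their endpoints, for all $n$, are the \emph{grid points}. Almost surely $X\ne0$ at every grid point. For a cell $I$ of level $k$ let $N(I)$ be the number of zeros in $I$ and, for $n\ge k$, let $N^{(n)}(I)$ be the number of level-$n$ cells in $I$ at whose endpoints $X$ has opposite signs. Sign changes miss the zeros at which the path touches $0$ without crossing; the point of the next lemma is that there are none.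

\begin{lemma}\label{lem:count}
Almost surely $N^{(n)}(I)\uparrow N(I)$ for every cell $I$. Moreover $\mathbb EN_T=T/\pi$.
\end{lemma}

\begin{proof}
If $X$ has opposite signs at the endpoints of a cell, then the same holds for one of its halves, and the interior of the cell contains a zero. So $N^{(n)}(I)\le N^{(n+1)}(I)\le N(I)$.

We show that almost surely no zero has a neighborhood on which $X\le0$. Let $\eta>0$ be such that $C>0$ on $[0,\eta]$. A zero with such a neighborhood yields rationals $p<q$ with $q-p\le\eta$ and $\max_{[p,q]}X=0$. Fix $p,q$ and write $X_t=C(t-p)X_p+\tilde X_t$. The process $\tilde X$ is jointly Gaussian with $X_p$ and uncorrelated with it, hence independent of it. Given $\tilde X$, the map $x\mapsto\max_{t\in[p,q]}(C(t-p)x+\tilde X_t)$ is strictly increasing, because $C(t-p)\ge\min_{[0,\eta]}C>0$. It vanishes for at most one $x$, and $X_p$ has a density, so $\mathbb P(\max_{[p,q]}X=0)=0$. There are countably many pairs $p,q$, and the same argument applies to $-X$.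

Thus almost surely every open interval around a zero contains points where $X>0$ and points where $X<0$, and by continuity grid points of both kinds if the interval lies in $[0,T]$. Suppose $I$ contains $k$ distinct zeros; they are interior to $I$. Choose disjoint open intervals in $I$ around them. For large $n$ each interval contains two level-$n$ grid points with opposite signs and, between them, a level-$n$ cell with a sign change. Hence $\lim_nN^{(n)}(I)\ge k$, which proves the first claim.

By stationarity and Lemma~\ref{lem:gauss}, $\mathbb EN^{(n)}([0,T])=2^n\pi^{-1}\arccos C(\varepsilon_n)$. By \eqref{eq:taylor}, $\arccos C(\varepsilon)=\varepsilon+o(\varepsilon)$, and monotone convergence gives $\mathbb EN_T=T/\pi$.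
\end{proof}

\subsection{Pairs of zeros}

For $t,\varepsilon>0$ with $|C(t)|<1$ let
\[
U=(X_0,X_t),\qquad Y=(Y_1,Y_2)=\Big(\frac{X_\varepsilon-X_0}\varepsilon,\ \frac{X_{t+\varepsilon}-X_t}\varepsilon\Big),
\]
and let $Y=M_{\varepsilon,t}U+Z_{\varepsilon,t}$ be the decomposition \eqref{eq:regression}.

\begin{lemma}\label{lem:slopes}
Let $0<d\le T$ and $\kappa=\max_{[d,T]}|C|<1$. For $t\in[d,T]$ and $\varepsilon>0$, the entries of $M_{\varepsilon,t}$ are at most $2/(1-\kappa^2)$ in absolute value and the coordinates of $Z_{\varepsilon,t}$ have variance at most $1$. As $\varepsilon\to0$, uniformly in $t\in[d,T]$,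
\[
\operatorname{Cov}(Z_{\varepsilon,t})\longrightarrow\Gamma(t):=\begin{pmatrix}v&c\\c&v\end{pmatrix}.
\]
In particular $v\ge0$ and $|c|\le v$ at every $t>0$ with $|C(t)|<1$.
\end{lemma}

\begin{proof}
We have $\mathbb EY_1^2=\mathbb EY_2^2=2(1-C(\varepsilon))/\varepsilon^2\le1$. This bounds the variances of $Z_{\varepsilon,t}$ and, by the Cauchy--Schwarz inequality, bounds the entries of $\Sigma_{YU}$ by $1$. The entries of $\Sigma_{UU}^{-1}=\frac1{1-C^2}\left(\begin{smallmatrix}1&-C\\-C&1\end{smallmatrix}\right)$ are at most $1/(1-\kappa^2)$, which gives the bound on $M_{\varepsilon,t}$. Since $C''$ is uniformly continuous on compact sets, the following limits are uniform in $t\in[d,T]$: $\mathbb EY_j^2\to1$, $\mathbb EX_0Y_1=\mathbb EX_tY_2=(C(\varepsilon)-1)/\varepsilon\to0$, and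
\begin{gather*}
\mathbb EX_0Y_2=\frac{C(t+\varepsilon)-C(t)}\varepsilon\to C'(t),\qquad\mathbb EX_tY_1=\frac{C(t-\varepsilon)-C(t)}\varepsilon\to-C'(t),\\
\mathbb EY_1Y_2=\frac{2C(t)-C(t+\varepsilon)-C(t-\varepsilon)}{\varepsilon^2}\to-C''(t).
\end{gather*}
By \eqref{eq:regression}, $\operatorname{Cov}(Z_{\varepsilon,t})$ converges uniformly to
\[
\begin{pmatrix}1&-C''\\-C''&1\end{pmatrix}-\frac1{1-C^2}\begin{pmatrix}0&-C'\\C'&0\end{pmatrix}\begin{pmatrix}1&-C\\-C&1\end{pmatrix}\begin{pmatrix}0&C'\\-C'&0\end{pmatrix},
\]
and the product of the last three matrices is $C'^2\left(\begin{smallmatrix}1&C\\C&1\end{smallmatrix}\right)$. By \eqref{eq:vc} the limit is $\Gamma(t)$. As a limit of covariance matrices it is positive semidefinite, so its eigenvalues $v\pm c$ are nonnegative; take $d=T=t$ for the last claim.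
\end{proof}

\begin{proposition}[Kac--Rice formula]\label{prop:KR}
If $|C|<1$ on $(0,T)$, then $\mathbb E[N_T(N_T-1)]=2\int_0^T(T-t)K(t)\,dt$ in $[0,\infty]$.
\end{proposition}

\begin{proof}
The hypothesis ensures that $(X_0,X_t)$ has a density. Assume first that $|C|<1$ on $(0,T]$.

\emph{Step 1: two short cells.} Let $K_\varepsilon(t)=\varepsilon^{-2}\,\mathbb P(X_0X_\varepsilon<0,\ X_tX_{t+\varepsilon}<0)$. Fix $d\in(0,T]$ and let $\kappa$ be as in Lemma~\ref{lem:slopes}. We claim that $K_\varepsilon$ is bounded on $[d,T]$, uniformly for $\varepsilon\le(1-\kappa^2)/8$, and that $K_{\varepsilon_n}(t_n)\to K(t)$ whenever $t_n\to t$ in $[d,T]$.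

A sign change over a cell of length $\varepsilon$ needs a starting value of order $\varepsilon$, so we substitute $U=\varepsilon u$. Then $X_0X_\varepsilon=\varepsilon^2u_1(u_1+Y_1)$ and $X_tX_{t+\varepsilon}=\varepsilon^2u_2(u_2+Y_2)$. With $\varphi_t$ the density of $U$ and $E_u=\{y\in\mathbb R^2:u_1(u_1+y_1)<0,\ u_2(u_2+y_2)<0\}$, independence of $U$ and $Z_{\varepsilon,t}$ gives
\[
K_\varepsilon(t)=\int_{\mathbb R^2}\varphi_t(\varepsilon u)\,\mathbb P\big(\varepsilon M_{\varepsilon,t}u+Z_{\varepsilon,t}\in E_u\big)\,du .
\]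
\emph{Domination.} Let $\|u\|=\max(|u_1|,|u_2|)=|u_j|$. A point $y\in E_u$ has $|y_j|>\|u\|$. For $\varepsilon\le(1-\kappa^2)/8$ the $j$th coordinate of $\varepsilon M_{\varepsilon,t}u$ is at most $4\varepsilon\|u\|/(1-\kappa^2)\le\|u\|/2$ in absolute value. So the event forces a centered Gaussian of variance at most $1$ to exceed $\|u\|/2$ in absolute value, and its probability is at most $2e^{-\|u\|^2/8}$, which is integrable on $\mathbb R^2$. Also $\varphi_t\le\varphi_t(0)=(2\pi\sqrt{1-C(t)^2})^{-1}\le(2\pi\sqrt{1-\kappa^2})^{-1}$. This proves the bound.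

\emph{Pointwise limit.} Fix $u$ with $u_1u_2\ne0$. By Lemma~\ref{lem:slopes} and the continuity of $\Gamma$, the Gaussian vectors $\varepsilon_nM_{\varepsilon_n,t_n}u+Z_{\varepsilon_n,t_n}$ have means tending to $0$ and covariances tending to $\Gamma(t)$, so they converge in law to a centered Gaussian vector $(A,B)$ with covariance $\Gamma(t)$, possibly degenerate. The boundary of $E_u$ lies in $\{y_1=-u_1\}\cup\{y_2=-u_2\}$. It is null for $(A,B)$, since a centered Gaussian variable, even the constant $0$, has no atom at a nonzero point. Hence the probabilities converge to $\mathbb P((A,B)\in E_u)$. Also $\varphi_{t_n}(\varepsilon_nu)\to\varphi_t(0)$.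

The set $\{u_1:u_1(u_1+A)<0\}$ is the open interval between $0$ and $-A$, of length $|A|$. Dominated convergence and Fubini's theorem give the limit $\varphi_t(0)\,\mathbb E|AB|$, which is $K(t)$ by Lemma~\ref{lem:gauss} if $v>0$ and is $0=K(t)$ if $v=0$.

\emph{Step 2: two separated cells.} Let $I,J$ be disjoint cells of level $k$; their distance is at least $d=\varepsilon_k$. For $s\in[0,T)$ let $s^{(n)}$ be the largest level-$n$ grid point not exceeding $s$. By stationarity,
\[
\mathbb E\big[N^{(n)}(I)N^{(n)}(J)\big]=\iint_{I\times J}K_{\varepsilon_n}\big(|t^{(n)}-s^{(n)}|\big)\,ds\,dt\qquad(n\ge k),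
\]
with $|t^{(n)}-s^{(n)}|\in[d,T]$ for $s,t$ interior to $I,J$. Lemma~\ref{lem:count} and monotone convergence on the left, Step~1 and bounded convergence on the right give $\mathbb E[N(I)N(J)]=\iint_{I\times J}K(|t-s|)\,ds\,dt$.

\emph{Step 3: exhaustion.} Sum over all ordered pairs $(I,J)$ of disjoint cells of level $k$, and let $S_k$ be the union of the rectangles $I\times J$. The left side becomes the expected number of ordered pairs of zeros in $S_k$, since no zero is a grid point. Halves of disjoint cells are disjoint, so $S_k\subset S_{k+1}$; and two points at distance greater than $2\varepsilon_k$ lie in disjoint cells, so the $S_k$ exhaust $[0,T]^2$ minus the diagonal. As $N_T<\infty$ almost surely, there are $N_T(N_T-1)$ ordered pairs of distinct zeros, and monotone convergence gives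
\[
\mathbb E[N_T(N_T-1)]=\iint_{[0,T]^2}K(|t-s|)\,ds\,dt=2\int_0^T(T-t)K(t)\,dt .
\]
If $|C|<1$ only on $(0,T)$, apply this to $T'\uparrow T$. Both sides increase to their values at $T$, since $X_T\ne0$ almost surely.
\end{proof}

\section{Proof of the exact formula}\label{sec:formula}

It remains to integrate \eqref{eq:identity} against $T-t$. The functions involved are singular at $t=0$, and at $t=T$ if $|C(T)|=1$; the second singularity is a mirror image of the first.

\begin{lemma}\label{lem:periodic}
If $|C(\tau)|=1$, then almost surely $X_{t+\tau}=C(\tau)X_t$ for all $t$, and $C(\tau+t)=C(\tau-t)=C(\tau)C(t)$ for all $t$.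
\end{lemma}

\begin{proof}
We have $\operatorname{Var}(X_{t+\tau}-C(\tau)X_t)=1-C(\tau)^2=0$. This gives the first claim for rational $t$, and for all $t$ by continuity of the paths. Multiply by $X_0$, take expectations, and use that $C$ is even.
\end{proof}

\subsection{Behavior at the origin}

By \eqref{eq:taylor}, $C'\sim-t$, $\sqrt{1-C^2}\sim t$ and $\arcsin C\to\pi/2$ as $t\to0^+$. Since $g'=C'\arcsin C/\sqrt{1-C^2}$,
\begin{equation}\label{eq:g0}
g(0)=\frac{\pi^2}8,\qquad g'(0^+)=-\frac\pi2 .
\end{equation}
The upper bound in \eqref{eq:bounds} degenerates at the origin, where $Q(0)=0$. So we bound $K$ directly; this is the only place where Geman's condition is used.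

\begin{lemma}\label{lem:geman}
For small $\delta>0$, $\int_0^\delta K\,dt<\infty$ and $\int_0^\delta R\,dt<\infty$.
\end{lemma}

\begin{proof}
By \eqref{eq:taylor} and \eqref{eq:geman} there is $\delta>0$ such that $C'<0$ and $1-C^2\ge t^2/2$ on $(0,\delta]$ and $\int_0^\delta\omega(s)s^{-1}\,ds<\infty$, where $\omega=1+C''\ge0$. We have $h=\omega-(1-C)\le\omega$, so
\[
Q'=-2CC'-2C'C''=-2C'h=2|C'|\,h\le2t\,\omega(t)\quad\text{on }(0,\delta].
\]
Since $Q(0)=0$ and $m\le\pi/2$,
\[
K\le\frac{Q}{2\pi(1-C^2)^{3/2}}\le\frac{2^{3/2}}{\pi}\,t^{-3}\int_0^ts\,\omega(s)\,ds ,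
\]
and by Fubini's theorem
\[
\int_0^\delta t^{-3}\int_0^ts\,\omega(s)\,ds\,dt=\int_0^\delta s\,\omega(s)\int_s^\delta t^{-3}\,dt\,ds\le\frac12\int_0^\delta\frac{\omega(s)}s\,ds<\infty .
\]
By \eqref{eq:identity}, $\int_\varepsilon^\delta R\,dt\le\int_0^\delta K\,dt+\pi^{-2}(g'(\delta)-g'(\varepsilon))$, which stays bounded as $\varepsilon\to0$ by \eqref{eq:g0}.
\end{proof}

\subsection{Integration of the identity}

\begin{proof}[Proof of \eqref{eq:formula}]
Let $|C|<1$ on $(0,T)$. We first check that $g'$ is bounded near $T$ and that $\int_0^TK\,dt<\infty$. If $|C(T)|<1$, then $g'$ and $K$ are continuous on $(0,T]$, and Lemma~\ref{lem:geman} applies at the origin. If $\sigma=C(T)=\pm1$, then Lemma~\ref{lem:periodic} gives $C(T-t)=\sigma C(t)$, hence $C'(T-t)=-\sigma C'(t)$ and $C''(T-t)=\sigma C''(t)$. Under $t\mapsto T-t$, the function $v$ is then unchanged and $c$ is multiplied by $\sigma$; as $m$ and $\arcsin^2$ are even, $K$ and $g$ are unchanged. Both claims follow from \eqref{eq:g0} and Lemma~\ref{lem:geman}. So $V(T)$ is finite and given by \eqref{eq:VK},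 by Lemma~\ref{lem:count} and Proposition~\ref{prop:KR}.

The function $g$ is continuous on $[0,T]$. Integrating by parts and letting $\varepsilon\to0$,
\[
\int_\varepsilon^{T-\varepsilon}(T-t)g''\,dt=\varepsilon g'(T-\varepsilon)-(T-\varepsilon)g'(\varepsilon)+g(T-\varepsilon)-g(\varepsilon)\ \longrightarrow\ \frac{\pi T}2+g(T)-\frac{\pi^2}8 .
\]
Integrate \eqref{eq:identity} against $T-t$ over $[\varepsilon,T-\varepsilon]$ and let $\varepsilon\to0$, using monotone convergence for $K\ge0$ and $R\ge0$. Then \eqref{eq:VK} becomes
\[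
V(T)=\frac T\pi-\frac2{\pi^2}\Big(\frac{\pi T}2+g(T)-\frac{\pi^2}8\Big)+2\int_0^T(T-t)R\,dt .
\]
The boundary term at the origin cancels $T/\pi$ exactly, and $2g(T)=\arcsin^2C(T)$.
\end{proof}

\subsection{Comparison of $R$ with $h^2$}

\begin{lemma}\label{lem:D}
Let $w(u)=(1-u^2)^{-1/2}$. For $|r|\le1$ and $|x|<1$,
\begin{equation}\label{eq:Dint}
D(r,x)=(r-x)^2\int_0^1(1-s)\,w\big(x+s(r-x)\big)\,ds ,
\end{equation}
\begin{equation}\label{eq:Dbounds}
\frac12(r-x)^2\le D(r,x)\le\frac23\,\frac{(r-x)^2}{\sqrt{1-x^2}} .
\end{equation}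
\end{lemma}

\begin{proof}
For $|r|<1$, \eqref{eq:Dint} is Taylor's formula with integral remainder, as $m''=w$. In the form $D(r,x)=\int_x^r(r-u)w(u)\,du$ it extends to $r=\pm1$ by monotone convergence. The lower bound follows from $w\ge1$.

The upper bound is more delicate because $w$ is unbounded near $\pm1$. We have $w''=(1+2u^2)(1-u^2)^{-5/2}>0$, so for each $s<1$ the integrand in \eqref{eq:Dint} is convex in $r\in[-1,1]$. The integral is therefore convex in $r$ and attains its maximum at $r=1$ or $r=-1$. Since $D(-r,-x)=D(r,x)$, it suffices to prove the upper bound for $r=1$ and all $x$. Put $x=\cos y$ with $0<y<\pi$. Then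
\[
D(1,x)=\frac\pi2-\sin y-x\arcsin x-(1-x)\arcsin x=\frac\pi2-\arcsin x-\sin y=y-\sin y ,
\]
and we must show $(y-\sin y)\sin y\le\frac23(1-\cos y)^2$. With $y=2z$, $0<z<\pi/2$, this reads $4(z-\sin z\cos z)\sin z\cos z\le\frac83\sin^4z$. Dividing by $4\sin z$ and writing $\sin z\cos^2z=\sin z-\sin^3z$, we arrive at
\[
F(z):=\sin z-\tfrac13\sin^3z-z\cos z\ge0 .
\]
This holds because $F(0)=0$ and $F'(z)=\sin z\,(z-\sin z\cos z)\ge0$.
\end{proof}

\begin{proof}[Proof of \eqref{eq:bounds}]
If $v=0$, then $h=R=0$ and $Q=0$, so only the lower bound is asserted, and it holds. If $v>0$, insert $(r-C)^2=h^2/v^2$ into \eqref{eq:Dbounds}: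
\[
\frac{h^2}{2\pi^2v\sqrt{1-C^2}}\le R\le\frac{2h^2}{3\pi^2v(1-C^2)} .
\]
Now $v\sqrt{1-C^2}\le1$ and $v(1-C^2)=Q$. With Lemma~\ref{lem:geman}, this completes the proof of Theorem~\ref{thm:formula}.
\end{proof}

\section{The denominator $1-C^2-C'^2$}\label{sec:spectral}

The lower bound in \eqref{eq:bounds} is unconditional, but the upper bound is useful only where $Q$ stays away from $0$. This looks like a mixing assumption. We show that it need only be checked at infinity, and that at infinity it follows from $h\in L^2$ itself.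

\begin{lemma}\label{lem:Q}
If $\limsup_{t\to\infty}(C^2+C'^2)<1$, then $Q>0$ on $(0,\infty)$, and $\inf_{[\delta,\infty)}Q>0$ for every $\delta>0$. In particular $|C|<1$ on $(0,\infty)$.
\end{lemma}

\begin{proof}
Fix $t>0$ and let $\Psi(\lambda)=1-(C(t)+i\lambda C'(t))e^{i\lambda t}$. Under the correspondence between $X_s$ and $e^{i\lambda s}$, this is the error made in predicting $X_0$ from the value and the slope at $t$. By \eqref{eq:spectral}, $\int(C(t)+i\lambda C'(t))e^{i\lambda t}\,d\mu=C(t)^2+C'(t)^2$ and $\int|C(t)+i\lambda C'(t)|^2\,d\mu=C(t)^2+C'(t)^2$. Expanding the square,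
\begin{equation}\label{eq:Qint}
\int|\Psi|^2\,d\mu=1-2(C^2+C'^2)+(C^2+C'^2)=Q(t).
\end{equation}
So $Q(t)\ge0$. Suppose $Q(t)=0$; then $\mu$ is carried by the real zeros of the entire function $\Psi$. This function is not identically zero: otherwise $e^{-i\lambda t}=C(t)+i\lambda C'(t)$ for all real $\lambda$, boundedness forces $C'(t)=0$, and $e^{-i\lambda t}$ would not depend on $\lambda$. Its zeros are therefore isolated and form a countable set, so $\mu=\sum_jp_j\delta_{\lambda_j}$ with $\sum_jp_j=1$.

Such a covariance returns close to $1$. By compactness of the circle and a diagonal argument, there are integers $k_l$ with $k_{l+1}-k_l\to\infty$ such that $e^{i\lambda_jk_l}$ converges as $l\to\infty$ for every $j$. Then $t_l=k_{l+1}-k_l\to\infty$ and $e^{i\lambda_jt_l}\to1$ for every $j$, so $C(t_l)=\sum_jp_je^{i\lambda_jt_l}\to1$ by dominated convergence. This contradicts the hypothesis. Hence $Q>0$ on $(0,\infty)$. Since $Q$ is continuous and $\liminf_{t\to\infty}Q>0$, it is bounded below by a positive constant on $[\delta,\infty)$. Finally $1-C^2\ge Q>0$.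
\end{proof}

\begin{lemma}\label{lem:L2}
If $h\in L^2(\mathbb R)$, then the finite signed measure $\nu=(1-\lambda^2)\,\mu(d\lambda)$ has a density in $L^2(\mathbb R)$, and $C^2+C'^2\to a^2$ at infinity, where $a=\mu(\{-1,1\})$. If moreover $C\ne\cos$, then $a<1$.
\end{lemma}

\begin{proof}
By \eqref{eq:h}, $h$ is the Fourier transform of $\nu$. Let $\gamma_\varepsilon$ be the centered Gaussian density of variance $\varepsilon$. The function $\nu*\gamma_\varepsilon$ is bounded and integrable, and its Fourier transform $h(t)e^{-\varepsilon t^2/2}$ tends to $h$ in $L^2$ as $\varepsilon\to0$. By Plancherel's theorem, the Fourier transform multiplies $L^2$ norms by $\sqrt{2\pi}$, so $\nu*\gamma_\varepsilon$ converges in $L^2$ to some $\phi$. For $\psi$ continuous with compact support, $\psi*\gamma_\varepsilon\to\psi$ uniformly, so $\int\psi\phi\,d\lambda=\lim\int\psi\,(\nu*\gamma_\varepsilon)\,d\lambda=\lim\int\psi*\gamma_\varepsilon\,d\nu=\int\psi\,d\nu$. Hence $\nu=\phi\,d\lambda$.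

On $\mathbb R\setminus\{\pm1\}$ the measure $\mu$ thus has the density $f=\phi/(1-\lambda^2)$, and by symmetry
\[
\mu=\tfrac a2(\delta_1+\delta_{-1})+f(\lambda)\,d\lambda,\qquad f\ge0,\qquad f,\ \lambda f\in L^1 ,
\]
the last by \eqref{eq:spectral}. The Riemann--Lebesgue lemma (the Fourier transform of an $L^1$ function tends to $0$ at infinity), applied to $f$ and $\lambda f$, gives $C(t)-a\cos t\to0$ and $C'(t)+a\sin t\to0$, so $C^2+C'^2\to a^2$. If $a=1$, then $f=0$ and $C=\cos$.
\end{proof}

An atom at $\pm1$ contributes the constant $a^2$ to $C^2+C'^2$, but up to $a\sqrt2$ to $|C|+|C'|$. This is why the first quantity is the right one here, as Example~\ref{ex:atom} shows.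

\section{Growth of the variance}\label{sec:growth}

The case $C=\cos$ is Example~\ref{ex:cos}, and it satisfies none of the hypotheses of Theorem~\ref{thm:growth}. So let $C\ne\cos$; then $h\not\equiv0$. We call $X$ \emph{periodic} if $|C(\tau)|=1$ for some $\tau>0$, and \emph{aperiodic} otherwise.

\subsection{The periodic case}

The set $\{t>0:|C(t)|=1\}$ is closed in $(0,\infty)$ and stays away from $0$ by \eqref{eq:taylor}; let $\tau$ be its smallest element. By Lemma~\ref{lem:periodic}, the zero set of $X$ and the function $|h|$ are $\tau$-periodic. As $h$ is continuous and not identically zero, $h\notin L^2$. Theorem~\ref{thm:formula} applies with $T=\tau$, where $\arcsin^2C(\tau)=\pi^2/4$, and gives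
\[
V(\tau)=2\int_0^\tau(\tau-t)R\,dt\ge\frac{H(\tau)}{\pi^2}>0 ;
\]
we saw in Section~\ref{sec:formula} that $V(\tau)<\infty$. Let $T=k\tau+s$ with $0\le s<\tau$. Almost surely $X$ does not vanish on $\tau\mathbb Z$, so $N_T=kN_\tau+N_s$ with $0\le N_s\le N_\tau$. The triangle inequality in $L^2$, applied to the centered variables, gives $|\sqrt{V(T)}-k\sqrt{V(\tau)}|\le(\mathbb EN_\tau^2)^{1/2}$. Hence
\[
\frac{V(T)}{T^2}\longrightarrow\frac{V(\tau)}{\tau^2}\in(0,\infty),
\]
and in particular $V(T)/T\to\infty$. This proves Theorem~\ref{thm:main} for periodic $X$, of which Example~\ref{ex:quadratic} is an instance.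

\subsection{The aperiodic case}

Now Theorem~\ref{thm:formula} holds for every $T$, and $\int_0^{t_0}R\,dt<\infty$ for every $t_0$, because $R$ is integrable at the origin and continuous on $(0,\infty)$. By \eqref{eq:formula} and the lower bound in \eqref{eq:bounds},
\begin{equation}\label{eq:lower}
V(T)\ge2\int_0^T(T-t)R\,dt\ge\frac{H(T)}{\pi^2},
\end{equation}
which is the inequality in Theorem~\ref{thm:growth}(a). Because $R\ge0$ and $(1-t/T)^+$ increases to $1$, monotone convergence gives
\begin{equation}\label{eq:limit}
\frac{V(T)}T=O\Big(\frac1T\Big)+2\int_0^T\Big(1-\frac tT\Big)R\,dt\ \longrightarrow\ 2\int_0^\infty R\,dt\ \ge\ \frac1{\pi^2}\int_0^\infty h^2\,dt>0 ,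
\end{equation}
the limit being taken in $(0,\infty]$. In the same way $H(T)/T\uparrow\int_0^\infty h^2\,dt\in(0,\infty]$.

\begin{proof}[Proof of Theorem~\ref{thm:growth}(b)]
By Lemma~\ref{lem:Q}, $X$ is aperiodic and $Q\ge\eta$ on $[1,\infty)$ for some $\eta>0$. The lower bound is \eqref{eq:lower}. Splitting the integral in \eqref{eq:formula} at $t=1$ and using the upper bound in \eqref{eq:bounds} on $[1,T]$, we get for $T\ge1$
\[
V(T)\le\frac14+2T\int_0^1R\,dt+\frac4{3\pi^2\eta}\,H(T).
\]
Since $H(T)/T$ increases to a positive limit, the first two terms are $O(H(T))$.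
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:main}]
If $h\notin L^2$ and $X$ is aperiodic, then $\int_0^\infty h^2\,dt=\infty$ because $h$ is even, and the limit in \eqref{eq:limit} is infinite. Together with the periodic case, this proves (b).

Let $h\in L^2$. By Lemma~\ref{lem:L2}, $C^2+C'^2\to a^2<1$. So $X$ is aperiodic by Lemma~\ref{lem:Q}, and Theorem~\ref{thm:growth}(b) gives $V(T)=O(H(T))=O(T)$, since $H(T)\le T\int_0^\infty h^2\,dt$. The limit in \eqref{eq:limit} is therefore finite, which proves (a). The variance is linear in case (a) and is not linear in case (b).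
\end{proof}

\subsection{The optimal constant}

\begin{proof}[End of the proof of Theorem~\ref{thm:growth}(a)]
Let $C,C',C''\to0$ at infinity and $h\notin L^2$. Then $X$ is aperiodic by Lemma~\ref{lem:Q}. As $t\to\infty$, we have $v\to1$, $h\to0$ and $r=C-h/v\to0$, so the argument of $w$ in \eqref{eq:Dint} tends to $0$ uniformly in $s$ and $D(r,C)=(\frac12+o(1))h^2/v^2$. Thus the approximation \eqref{eq:second} becomes exact in the limit: given $\varepsilon>0$, there is $t_0$ with $|2\pi^2R-h^2|\le\varepsilon h^2$ on $[t_0,\infty)$. By \eqref{eq:formula}, for $T\ge t_0$,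
\[
\big|\pi^2V(T)-H(T)\big|\le\frac{\pi^2}4+T\int_0^{t_0}\big(2\pi^2R+h^2\big)\,dt+\varepsilon H(T).
\]
Since $H(T)/T\to\infty$, we obtain $\limsup_{T}|\pi^2V(T)/H(T)-1|\le\varepsilon$, and $\varepsilon$ was arbitrary.

For an example we need an integrable spectral density with a singularity that is not square integrable and is located away from $\pm1$. Let $\mu_0$ be the probability measure with density $\frac14(|\lambda|-1)^{-1/2}$ on $1<|\lambda|<2$. Then $\int\lambda^2\,d\mu_0>1$; let $\beta=(\int\lambda^2\,d\mu_0)^{-1/2}\in(0,1)$, and let $\mu$ be the image of $\mu_0$ under $\lambda\mapsto\beta\lambda$. Then $\int d\mu=\int\lambda^2\,d\mu=1$, and $\mu$ has a density $f$ proportional to $(|\lambda|-\beta)^{-1/2}$ on $\beta<|\lambda|<2\beta$. As $\mu$ has compact support, $C$ is smooth and \eqref{eq:geman} holds. The functions $f,\lambda f,\lambda^2f$ are integrable, so $C,C',C''\to0$ by the Riemann--Lebesgue lemma. As $\lambda\downarrow\beta$, the function $((1-\lambda^2)f)^2$ is asymptotic to a positive multiple of $(\lambda-\beta)^{-1}$, because $\beta\ne1$.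 So $(1-\lambda^2)f\notin L^2$, and $h\notin L^2$ by Lemma~\ref{lem:L2}. For this process $V(T)/H(T)\to\pi^{-2}$, so no larger constant is possible in \eqref{eq:lower}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{ABF} Assaf, Buckley, Feldheim, 2020; as quoted in \cite{VL}.

\bibitem{VL} \emph{Variance Linearity For Gaussian Excursions}, \texttt{https://github.com/BennHenry/hsrpp2023}.

\end{thebibliography}
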